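# Coherent sequences, Martin's Axiom, and the failure of $\omega_1\to(\omega_1,\omega^2+2)^2$

## 1. A partition of pairs read off from a coherent sequence

**Definition 1.** A *coherent sequence* is a sequence $e=\langle e_\beta:\beta<\omega_1\rangle$ of functions $e_\beta:\beta\to\omega$ such that for all $\beta<\gamma<\omega_1$ the set $\{\alpha<\beta:e_\beta(\alpha)\ne e_\gamma(\alpha)\}$ is finite.

So $e_\gamma\restriction\beta$ and $e_\beta$ agree with finitely many exceptions, and the exceptions may depend on the pair. For $x\ne y$ in $2^\omega$ let $\Delta(x,y)=\min\{n:x(n)\ne y(n)\}$ be the place where the branches $x$ and $y$ split. Fix a coherent sequence $e$ and an injection $\alpha\mapsto r_\alpha$ of $\omega_1$ into $2^\omega$, and divide the two-element subsets of $\omega_1$ into two classes $K_0,K_1$ by declaring, for $\alpha<\beta<\omega_1$,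
$$\{\alpha,\beta\}\in K_1\iff e_\beta(\alpha)=\Delta(r_\alpha,r_\beta). \tag{1}$$
Think of $e_\beta(\alpha)$ as the guess that $\beta$ makes about the level at which $r_\alpha$ and $r_\beta$ split. The pair is in $K_1$ when the guess is right. Everything in these notes serves this partition.

Here is what it is for. For ordinals $\kappa,\beta,\gamma$ the relation $\kappa\to(\beta,\gamma)^2$ means: for every partition $[\kappa]^2=K_0\cup K_1$ of the two-element subsets of $\kappa$, either there is $H\subseteq\kappa$ of order type $\beta$ with $[H]^2\subseteq K_0$, or there is $H\subseteq\kappa$ of order type $\gamma$ with $[H]^2\subseteq K_1$. All arithmetic is ordinal arithmetic. A set of type $\omega^2+2$ consists of $\omega$ consecutive blocks, each of type $\omega$, and two further points on top.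

$\mathbf{MA}_{\aleph_1}$ is the statement: for every c.c.c. partial order $\mathcal P$ and every family $\mathcal D$ of at most $\aleph_1$ dense subsets of $\mathcal P$, there is a filter on $\mathcal P$ meeting every member of $\mathcal D$. (A poset is c.c.c. if all its antichains, that is, sets of pairwise incompatible elements, are countable. Smaller conditions are stronger, and $\perp$ means incompatible.)

The paper "Random Reals And $\omega1\rightarrow(\omega1,(\alpha:\alpha))^2$" is the source of this question: does $\mathbf{MA}_{\aleph_1}$ imply $\omega_1\to(\omega_1,\omega^2+2)^2$? The answer is no: relative to the consistency of ZFC, it is consistent that $\mathbf{MA}_{\aleph_1}$ holds and $\omega_1\not\to(\omega_1,\omega^2+2)^2$. The property of $e$ that makes (1) a counterexample is the following.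

> (A) For every uncountable $Y\subseteq\omega_1$ and every $d\in\omega$ there is $\beta<\omega_1$ such that $\{\alpha\in Y\cap\beta:e_\beta(\alpha)=d\}$ is infinite.

**Theorem 1 (ZFC).** If a coherent sequence with (A) exists, then there is a partition $[\omega_1]^2=K_0\cup K_1$ with no uncountable $H$ such that $[H]^2\subseteq K_0$, and such that there are no $\beta<\gamma<\omega_1$ and $B\subseteq\beta$ of order type $\omega^2$ with $[B]^2\subseteq K_1$ and $\{\alpha,\beta\},\{\alpha,\gamma\}\in K_1$ for all $\alpha\in B$. In particular $\omega_1\not\to(\omega_1,\omega^2+2)^2$.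

**Theorem 2.** Every model of $\mathrm{ZFC}+\mathrm{CH}+2^{\aleph_1}=\aleph_2$ has a c.c.c. generic extension satisfying $\mathbf{MA}_{\aleph_1}$, $2^{\aleph_0}=\aleph_2$, and "there is a coherent sequence with (A)".

Since $\mathrm{ZFC}+\mathrm{CH}+2^{\aleph_1}=\aleph_2$ is consistent relative to ZFC, the two theorems together answer the question: apply Theorem 1 inside the model of Theorem 2.

**Remark.** By a theorem of Todorcevic, PFA implies $\omega_1\to(\omega_1,\alpha)^2$ for all $\alpha<\omega_1$. So, granting the consistency of PFA, $\mathbf{MA}_{\aleph_1}$ does not refute the relation either. This is not used below.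

## 2. The relation $\omega_1\to(\omega_1,\omega+1)^2$ by hand

Before building a counterexample for $\omega^2+2$, try small targets. For $\omega_1\to(\omega_1,2)^2$ there is nothing to prove: either some pair is in $K_1$ or all of $\omega_1$ is homogeneous for $K_0$. The first case with content is $\omega+1$ (which contains all targets $\le\omega$), and it holds in ZFC. Recall Fodor's lemma: a function $f$ on a stationary subset of $\omega_1$ with $f(\eta)<\eta$ for all $\eta$ is constant on a stationary set.

Let $[\omega_1]^2=K_0\cup K_1$. For $\beta<\omega_1$ consider the sets $F\subseteq\beta$ with $[F\cup\{\beta\}]^2\subseteq K_1$. If for some $\beta$ one of them is infinite, its first $\omega$ elements together with $\beta$ form a $K_1$-homogeneous set of type $\omega+1$. Otherwise all are finite, and for each $\beta$ there is a maximal one, $F_\beta$, since a strictly increasing $\omega$-chain of such sets would have an infinite union of the same kind. For limit $\beta$ we have $\sup F_\beta<\beta$, so by Fodor $\sup F_\beta$ is constant on a stationary set. A countable ordinal has only countably many finite subsets,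 so there are a stationary $S$ and a finite $F$ with $F_\beta=F$ for $\beta\in S$. Let $\alpha<\beta$ be in $S$. If $\{\alpha,\beta\}\in K_1$, then $F\cup\{\alpha\}\subseteq\beta$ and $F\cup\{\alpha,\beta\}$ is $K_1$-homogeneous, because $F=F_\alpha=F_\beta$. As $F\subseteq\alpha$, we have $\alpha\notin F$, so $F_\beta$ was not maximal. Hence $[S]^2\subseteq K_0$, and $S$ has type $\omega_1$.

The device "finite sets below $\beta$, press down" will return in Lemma 1.

## 3. Two points on top of a $K_1$-homogeneous set: proof of Theorem 1

Let $e$ be coherent with (A), and let $K_0,K_1$ be given by (1).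

**Step 1: no uncountable $K_0$-homogeneous set.** This step uses (A). Let $H\subseteq\omega_1$ be uncountable. All but countably many points of an uncountable subset of $2^\omega$ are condensation points of it (every neighborhood contains uncountably many of its points). So $\{r_\alpha:\alpha\in H\}$ has two distinct condensation points. Let $s$ be their longest common initial segment and $d=|s|$. One of the two points extends $s^\frown0$ and the other $s^\frown1$, so
$$H_l=\{\alpha\in H:s^\frown l\subset r_\alpha\}$$
is uncountable for $l=0,1$. Apply (A) to $Y=H_0$ and $d$: there is $\beta_0$ with $e_{\beta_0}(\alpha)=d$ for infinitely many $\alpha\in H_0\cap\beta_0$. Take $\beta\in H_1$ with $\beta\ge\beta_0$. By coherence $e_\beta(\alpha)=d$ for all but finitely many of these $\alpha$. Fix one. Then $r_\alpha\supset s^\frown0$ and $r_\beta\supset s^\frown1$, so $\Delta(r_\alpha,r_\beta)=d=e_\beta(\alpha)$, that is, $\{\alpha,\beta\}\in K_1\cap[H]^2$. So $[H]^2\not\subseteq K_0$.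

**Step 2: two points on top bound the guesses.** This step uses only coherence. Let $\beta<\gamma$ and $B\subseteq\beta$ with $[B]^2\subseteq K_1$ and $\{\alpha,\beta\},\{\alpha,\gamma\}\in K_1$ for all $\alpha\in B$. Let $N=\Delta(r_\beta,r_\gamma)$ and $B'=\{\alpha\in B:e_\beta(\alpha)=e_\gamma(\alpha)\}$. By coherence $B\setminus B'$ is finite. For $\alpha\in B'$ put
$$m:=\Delta(r_\alpha,r_\beta)=e_\beta(\alpha)=e_\gamma(\alpha)=\Delta(r_\alpha,r_\gamma). \tag{2}$$
Then $m<N$. Indeed, if $m>N$, then $r_\alpha$ agrees with $r_\beta$ up to and including $N$, so $\Delta(r_\alpha,r_\gamma)=N\ne m$. If $m=N$, then $r_\alpha(N)$ differs from both $r_\beta(N)$ and $r_\gamma(N)$. But these are the two elements of $\{0,1\}$, which is impossible. So $B'=\bigcup_{m<N}B_m$, where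
$$B_m=\{\alpha\in B':e_\beta(\alpha)=m=\Delta(r_\alpha,r_\beta)\}.$$

**Step 3: each $B_m$ has type at most $\omega$.** Let $\alpha<\delta$ be in $B_m$. Both $r_\alpha$ and $r_\delta$ agree with $r_\beta$ below $m$, and $r_\alpha(m)=1-r_\beta(m)=r_\delta(m)$. So $\Delta(r_\alpha,r_\delta)>m$. Since $\{\alpha,\delta\}\in K_1$, we get $e_\delta(\alpha)=\Delta(r_\alpha,r_\delta)>m=e_\beta(\alpha)$. By coherence of $e_\delta$ and $e_\beta$, for a given $\delta$ this happens for only finitely many $\alpha<\delta$. So every element of $B_m$ has only finitely many predecessors in $B_m$, that is, $\mathrm{otp}(B_m)\le\omega$.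

**Step 4: $B$ does not have type $\omega^2$.** Suppose it does, and cut $B$ into $\omega$ consecutive blocks of type $\omega$. Each block is infinite and $B\setminus B'$ is finite, so each of the first $N+1$ blocks has infinite intersection with some $B_m$, $m<N$. By the pigeonhole principle two blocks have infinite intersection with the same $B_m$. An element of $B_m$ in the later of the two has infinitely many predecessors in $B_m$, contradicting Step 3.

**Step 5: the partition relation.** A $K_0$-homogeneous set of type $\omega_1$ is excluded by Step 1. If a set of type $\omega^2+2$ were $K_1$-homogeneous, its last two points $\beta<\gamma$ and the set $B$ of its first $\omega^2$ points would contradict Step 4. $\square$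

## 4. What (A) excludes, and a version for finite functions

Two examples show what (A) asks for.

Suppose that $e$ is *trivial*, meaning that there is $f:\omega_1\to\omega$ such that $e_\beta$ and $f\restriction\beta$ differ at finitely many points for each $\beta$. For some $d$ the set $Y=f^{-1}(d)$ is uncountable, and on $Y\cap\beta$ the function $e_\beta$ takes the value $d+1$ only finitely often. So (A) fails.

At the other extreme, suppose each $e_\beta$ is injective. Then $e_\beta$ takes each value at most once, and (A) fails again.

In Section 5 we take injective $\rho_\beta$ and compose them with a Cohen real, and this gives (A). The problem is then to force $\mathbf{MA}_{\aleph_1}$ by an iteration without losing (A). The natural plan for handling a c.c.c. poset $R$ is this: if $R$ does no harm, force with it; if $R$ would do harm, destroy its c.c.c. by another harmless c.c.c. poset, so that $\mathbf{MA}_{\aleph_1}$ no longer says anything about $R$. Conditions in such a destroying poset are finite sets of requirements, and to prove that it is c.c.c. we shall need a single $e_\beta$ that fulfills several requirements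 at once. Property (A) controls one value at one point. So we strengthen (A) to finite functions. The strengthening carries a club parameter, whose role becomes visible in Section 6.

**Definition 2.** Let $C\subseteq\omega_1$ be club (closed and unbounded). Write $x\equiv_Cy$ if no $c\in C$ satisfies $\min(x,y)<c\le\max(x,y)$. This is an equivalence relation on $\omega_1$ with convex classes. A set is *$C$-separated* if its distinct elements are pairwise $\not\equiv_C$.

For $C=\omega_1$ the relation is equality (if $x<y$, take $c=y$), so every set is separated. If $C$ is the set of nonzero countable limit ordinals, the classes are the intervals $[\lambda,\lambda+\omega)$ with $\lambda$ zero or a limit. So $\{0,\omega,\omega\cdot2+3\}$ is $C$-separated, while $\{\omega,\omega+5\}$ is not.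

**Definition 3.** A *$C$-family* is an uncountable set $\mathcal H$ of nonempty finite functions $h$ with $\mathrm{dom}\,h\subseteq\omega_1$ and $\mathrm{ran}\,h\subseteq\omega$, such that each $\mathrm{dom}\,h$ is $C$-separated and the domains of distinct members are disjoint. For a coherent $e$ let

> $(S)_C$: for every $C$-family $\mathcal H$ there is $\beta<\omega_1$ with $\{h\in\mathcal H:h\subseteq e_\beta\}$ infinite.

Two remarks. First, if $C'\subseteq C$ are clubs, then $C'$-separated sets are $C$-separated, so every $C'$-family is a $C$-family and $(S)_C\Rightarrow(S)_{C'}$. Shrinking the club weakens the principle. Second, $(S)_C\Rightarrow$ (A) for every club $C$: apply $(S)_C$ to $\mathcal H=\{\{(\alpha,d)\}:\alpha\in Y\}$, since singletons are $C$-separated. So we may shrink $C$ during the construction and still have (A) at the end.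

**Definition 4.** A $C$-family $\mathcal H$ is *bad* if $h\not\subseteq e_\beta$ whenever $h,h'\in\mathcal H$, $\max\mathrm{dom}\,h<\min\mathrm{dom}\,h'$ and $\beta\in\mathrm{dom}\,h'$.

Badness speaks about pairs of members only. This is what makes it suitable for compatibility arguments.

**Lemma 1.** $(S)_C$ fails if and only if there is a bad $C$-family.

*Proof.* First we show that $(S)_C$ excludes bad families. Let $\mathcal H$ be a $C$-family and let $\beta$ be such that $\{h\in\mathcal H:h\subseteq e_\beta\}$ is infinite. The domains are disjoint, so only countably many of them meet $\beta$. Choose $h'\in\mathcal H$ with $\min\mathrm{dom}\,h'\ge\beta$, and $\gamma\in\mathrm{dom}\,h'$. The functions $e_\beta$ and $e_\gamma$ differ at only finitely many points of $\beta$, and each such point is in at most one domain. So $h\subseteq e_\gamma$ for all but finitely many of the infinitely many $h\subseteq e_\beta$. For such $h$, $\max\mathrm{dom}\,h<\beta\le\min\mathrm{dom}\,h'$. So $\mathcal H$ is not bad.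

Conversely, let $\mathcal H$ witness the failure of $(S)_C$. Uncountable subsets of $\mathcal H$ are again witnesses, so after thinning out we may write $\mathcal H=\{h_\xi:\xi<\omega_1\}$ with $\max\mathrm{dom}\,h_\xi<\min\mathrm{dom}\,h_\eta$ for $\xi<\eta$. For each $\eta$ the set
$$\{\xi<\eta:\exists\beta\in\mathrm{dom}\,h_\eta\ (h_\xi\subseteq e_\beta)\}$$
is finite, because $\mathrm{dom}\,h_\eta$ is finite and each $e_\beta$ contains only finitely many members of $\mathcal H$. So for limit $\eta$ all its elements are $\le f(\eta)$ for some $f(\eta)<\eta$. By Fodor, $f$ is constant, say with value $\xi_0$, on a stationary set $S$. Consider $\{h_\eta:\eta\in S,\ \eta>\xi_0\}$. If $\xi<\eta$ are two of its indices, then $\xi>\xi_0=f(\eta)$, so $h_\xi\not\subseteq e_\beta$ for all $\beta\in\mathrm{dom}\,h_\eta$. So this is a bad $C$-family. $\square$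

## 5. Injections composed with a Cohen real

**Lemma 2.** If $g\in\omega^\omega$ is Cohen over $V$, then in $V[g]$ there is a coherent $e$ with $(S)_{\omega_1}$.

*Proof.* Write $=^*$ for equality with finitely many exceptions.

**Step 1: coherent injections in $V$.** We construct injections $\rho_\beta:\beta\to\omega$ ($\beta<\omega_1$) forming a coherent sequence. To be able to continue, we keep $\omega\setminus\mathrm{ran}\,\rho_\beta$ infinite. Start with $\rho_0=\emptyset$.

At successors put $\rho_{\beta+1}=\rho_\beta\cup\{(\beta,k)\}$ with some $k\notin\mathrm{ran}\,\rho_\beta$.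

For limit $\beta$ let $0=\beta_0<\beta_1<\cdots$ converge to $\beta$. We first construct injections $\sigma_n:\beta_n\to\omega$ with $\sigma_n\subseteq\sigma_{n+1}$ and $\sigma_n=^*\rho_{\beta_n}$, starting with $\sigma_0=\emptyset$. Given $\sigma_n$, let $\tau=\sigma_n\cup\rho_{\beta_{n+1}}\restriction[\beta_n,\beta_{n+1})$. Since $\sigma_n=^*\rho_{\beta_n}=^*\rho_{\beta_{n+1}}\restriction\beta_n$, we have $\tau=^*\rho_{\beta_{n+1}}$, and so $\mathrm{ran}\,\tau$ is co-infinite. Suppose $\tau(\alpha)=\tau(\alpha')$ with $\alpha<\alpha'$. Both pieces of $\tau$ are injective, so $\alpha<\beta_n\le\alpha'$. Moreover $\sigma_n(\alpha)=\rho_{\beta_{n+1}}(\alpha')\ne\rho_{\beta_{n+1}}(\alpha)$, so $\alpha$ is one of the finitely many points where $\sigma_n$ and $\rho_{\beta_{n+1}}$ differ. For each such $\alpha$ there is at most one $\alpha'$, so there are finitely many such pairs. Change the values of $\tau$ at these finitely many $\alpha'$ to distinct numbers outside $\mathrm{ran}\,\tau$. The result $\sigma_{n+1}$ is injective, extends $\sigma_n$ (only values at points $\ge\beta_n$ were changed), and is $=^*\rho_{\beta_{n+1}}$.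

Let $\sigma=\bigcup_n\sigma_n$, an injection of $\beta$ into $\omega$. To make the range co-infinite, let $\rho_\beta(\beta_n)=\sigma(\beta_{2n})$ for all $n$, and $\rho_\beta(\alpha)=\sigma(\alpha)$ for all other $\alpha<\beta$. This is injective, its range misses every $\sigma(\beta_{2n+1})$, and below $\beta_n$ it differs from $\sigma$ at most at $\beta_0,\dots,\beta_{n-1}$. So $\rho_\beta\restriction\beta_n=^*\sigma_n=^*\rho_{\beta_n}$ for all $n$. If $\delta<\beta$, choose $n$ with $\delta<\beta_n$; then $\rho_\beta\restriction\delta=^*\rho_{\beta_n}\restriction\delta=^*\rho_\delta$. So coherence is maintained.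

**Step 2: the sequence $e$.** In $V[g]$ let $e_\beta=g\circ\rho_\beta$. Wherever $\rho_\beta$ and $\rho_\gamma$ agree, so do $e_\beta$ and $e_\gamma$. Hence $e$ is coherent ($\omega_1$ is the same in $V$ and $V[g]$).

**Step 3: move the family into $V$.** Let $\mathcal H\in V[g]$ be an $\omega_1$-family with name $\dot{\mathcal H}$. Every $h\in\mathcal H$ is finite, so it lies in $V$, and it is forced into $\dot{\mathcal H}$ by some condition in the generic filter. Cohen forcing is countable and $\omega_1$ is preserved, so one condition $p$ in the generic filter works for uncountably many $h$. Hence $\mathcal H_0=\{h:p\Vdash h\in\dot{\mathcal H}\}\in V$ is an uncountable subset of $\mathcal H$. In particular its members have pairwise disjoint domains.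

**Step 4: genericity.** Fix $\beta<\omega_1$ such that infinitely many $h\in\mathcal H_0$ satisfy $\mathrm{dom}\,h\subseteq\beta$. Let $q$ be any Cohen condition (a finite partial function from $\omega$ to $\omega$) and $\mathcal E\subseteq\mathcal H_0$ finite. As $\rho_\beta$ is injective, the sets $\rho_\beta[\mathrm{dom}\,h]$ are pairwise disjoint for these $h$. So there is such an $h\notin\mathcal E$ with $\rho_\beta[\mathrm{dom}\,h]\cap\mathrm{dom}\,q=\emptyset$. Since $\rho_\beta$ is injective on $\mathrm{dom}\,h$, we can extend $q$ to force $g(\rho_\beta(\alpha))=h(\alpha)$ for all $\alpha\in\mathrm{dom}\,h$, that is, $h\subseteq\dot e_\beta$. Hence for each finite $\mathcal E$ the conditions forcing $h\subseteq\dot e_\beta$ for some $h\in\mathcal H_0\setminus\mathcal E$ are dense. By genericity infinitely many $h\in\mathcal H_0\subseteq\mathcal H$ satisfy $h\subseteq e_\beta$. $\square$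

## 6. Destroying the c.c.c. of a poset that threatens $(S)_C$

From now on we use these standard facts. A c.c.c. poset preserves $\omega_1$, so clubs of $\omega_1$ stay club and a coherent sequence stays coherent; being $C$-separated does not depend on the universe. If $P$ is c.c.c. and $\dot\tau$ is a $P$-name for a countable ordinal, then $\dot\tau$ has only countably many possible values, so some $\delta<\omega_1$ satisfies $\Vdash_P\dot\tau<\delta$. The $\Delta$-system lemma, in indexed form: if $s_\xi$ ($\xi<\omega_1$) are finite sets, there are an uncountable index set $Z$ and a finite set $s$ with $s_\xi\cap s_\eta=s$ for all $\xi\ne\eta$ in $Z$. (If one set occurs uncountably often, take its indices. Otherwise keep one index for each set and use the usual lemma.)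

**Fact.** If $P$ is c.c.c. and $p_\xi\in P$ for $\xi<\omega_1$, then some $p\in P$ forces $\{\xi:p_\xi\in\dot G\}$ to be uncountable.

*Proof.* Otherwise every condition forces this set to be countable, hence bounded in $\omega_1$. By c.c.c. there is $\delta<\omega_1$ such that every condition forces it to be a subset of $\delta$. But $p_\delta$ forces $\delta$ into it. $\square$

### 6.1. One function per condition destroys (A)

Assume $(S)_C$, let $R$ be c.c.c., and suppose that $R$ does not force $(S)_C$. By Lemma 1 applied in $V^R$, some $r^*\in R$ forces some $\dot{\mathcal H}$ to be a bad $C$-family. The first thing to try is to choose $t_\zeta\le r^*$ and $h_\zeta$ ($\zeta<\omega_1$) with $t_\zeta\Vdash h_\zeta\in\dot{\mathcal H}$ and $\max\mathrm{dom}\,h_\zeta<\min\mathrm{dom}\,h_{\zeta'}$ for $\zeta<\zeta'$. If $h_\zeta\subseteq e_\beta$ for some $\beta\in\mathrm{dom}\,h_{\zeta'}$, then $t_\zeta\perp t_{\zeta'}$, because a common extension would force $h_\zeta,h_{\zeta'}\in\dot{\mathcal H}$ against badness. So one would like to add an uncountable $X\subseteq\omega_1$ such that for all $\zeta<\zeta'$ in $X$ there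 is $\beta\in\mathrm{dom}\,h_{\zeta'}$ with $h_\zeta\subseteq e_\beta$. Then $\{t_\zeta:\zeta\in X\}$ is an uncountable antichain.

This kills $R$, but it always kills (A) too. Suppose that such an $X$ exists in some universe with the same $\omega_1$. Choose $d$ such that
$$Y=\{\min\mathrm{dom}\,h_\zeta:\zeta\in X,\ h_\zeta(\min\mathrm{dom}\,h_\zeta)=d\}$$
is uncountable. Suppose that $e_\beta(\alpha)=d+1$ for infinitely many $\alpha\in Y\cap\beta$. Take $\zeta'\in X$ with $\min\mathrm{dom}\,h_{\zeta'}\ge\beta$. By coherence all but finitely many of these $\alpha$ satisfy $e_\gamma(\alpha)=d+1$ for every $\gamma$ in the finite set $\mathrm{dom}\,h_{\zeta'}$. Take one, $\alpha=\min\mathrm{dom}\,h_\zeta$ with $\zeta\in X$. As $\alpha<\beta\le\min\mathrm{dom}\,h_{\zeta'}$, we have $\zeta<\zeta'$. But $h_\zeta(\alpha)=d\ne e_\gamma(\alpha)$, so $h_\zeta\not\subseteq e_\gamma$ for all $\gamma\in\mathrm{dom}\,h_{\zeta'}$, contradicting the choice of $X$. So (A) fails for $Y$ and $d+1$.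

The set $X$ fixes the values of $e$ at too many points. Something must be left open.

### 6.2. Two functions per condition, and why the club must shrink

So let each $t_\zeta$ put two functions $h^0_\zeta,h^1_\zeta$ into $\dot{\mathcal H}$, write $a_\zeta=\mathrm{dom}\,h^0_\zeta\cup\mathrm{dom}\,h^1_\zeta$, and arrange that $\mathrm{dom}\,h^0_\zeta\cap\mathrm{dom}\,h^1_\zeta=\emptyset$, that $\max a_\zeta<\min a_{\zeta'}$ for $\zeta<\zeta'$, and that all $a_\zeta$ are $C$-separated. Require only that for $\zeta<\zeta'$ in $X$ *at least one* of $h^0_\zeta,h^1_\zeta$ is contained in some $e_\beta$ with $\beta\in a_{\zeta'}$. This still gives $t_\zeta\perp t_{\zeta'}$. A single prescribed value at a point of $a_\zeta$ now blocks at most one of the two functions.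

However, $(S)_C$ itself cannot survive. Suppose that such an uncountable $X$ exists in a universe with the same $\omega_1$. Let $k_\zeta$ have domain $a_\zeta$ and $k_\zeta(x)=h^i_\zeta(x)+1$ for $x\in\mathrm{dom}\,h^i_\zeta$. Then $\{k_\zeta:\zeta\in X\}$ is a $C$-family. If $k_\zeta\subseteq e_\beta$ for infinitely many $\zeta\in X$, take $\zeta'\in X$ with $\min a_{\zeta'}\ge\beta$. By coherence, for some such $\zeta$ we have $k_\zeta\subseteq e_\gamma$ for all $\gamma\in a_{\zeta'}$. Since $a_\zeta\subseteq\beta$, we have $\zeta<\zeta'$. But now no $e_\gamma$ with $\gamma\in a_{\zeta'}$ contains $h^0_\zeta$ or $h^1_\zeta$, a contradiction.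

The offending functions $k_\zeta$ have at least two points in one $a_\zeta$. They stop counting if we pass to a smaller club $C'$ no point of which separates two points of any $a_\zeta$: then a $C'$-separated set meets each $a_\zeta$ in at most one point. This weakening of $(S)_C$ is affordable, because every $(S)_{C'}$ implies (A). The next lemma says that it is also enough.

### 6.3. The destroying poset

**Lemma 3.** Assume $(S)_C$. Let $R$ be a c.c.c. poset with $\not\Vdash_R(S)_C$. Then there are a c.c.c. poset $Q$ with $|Q|\le\aleph_1$ and a club $C'\subseteq C$ such that $\Vdash_Q(S)_{C'}$ and $\Vdash_Q$ "$R$ is not c.c.c.".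

*Proof.*

**Step 1: choose conditions of $R$, each with two functions.** By Lemma 1 in $V^R$, some $r^*\in R$ forces some $\dot{\mathcal H}$ to be a bad $C$-family. Since $\omega_1$ is preserved and the domains are disjoint, $r^*$ forces that for each $\gamma<\omega_1$ only countably many members of $\dot{\mathcal H}$ have domains meeting $\gamma$, so there are members with domain disjoint from $\gamma$. By recursion on $\zeta<\omega_1$ we choose $t_\zeta\le r^*$ and finite functions $h^0_\zeta,h^1_\zeta$ with $t_\zeta\Vdash h^0_\zeta,h^1_\zeta\in\dot{\mathcal H}$ such that, writing $a_\zeta=\mathrm{dom}\,h^0_\zeta\cup\mathrm{dom}\,h^1_\zeta$: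

* there is a point of $C$ above $\sup\bigcup_{\zeta'<\zeta}a_{\zeta'}$ and $\le\min a_\zeta$;
* there is a point of $C$ above $\max\mathrm{dom}\,h^0_\zeta$ and $\le\min\mathrm{dom}\,h^1_\zeta$.

To do this, pick $c\in C$ above the supremum. Extend $r^*$ to decide a member $h^0_\zeta$ of $\dot{\mathcal H}$ with domain disjoint from $c$. Pick $c^*\in C$ above $\max\mathrm{dom}\,h^0_\zeta$ and $c$, and extend further to decide a member $h^1_\zeta$ with domain disjoint from $c^*$. Each $\mathrm{dom}\,h^i_\zeta$ is $C$-separated, as $\dot{\mathcal H}$ is forced to be a $C$-family. By the two bullets the whole set $\bigcup_\zeta a_\zeta$ is $C$-separated. Moreover $\max a_\zeta<\min a_{\zeta'}$ for $\zeta<\zeta'$; in particular the $a_\zeta$ are pairwise disjoint.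

**Step 2: the smaller club.** Let
$$C'=\{c\in C:\forall\zeta\,(a_\zeta\cap c\ne\emptyset\Rightarrow a_\zeta\subseteq c)\}.$$
It is closed: if $c$ is a limit of points of $C'$ and $a_\zeta\cap c\neq\emptyset$, then $a_\zeta\cap c_1\ne\emptyset$ for some $c_1\in C'$ with $c_1<c$, so $a_\zeta\subseteq c_1\subseteq c$. It is unbounded: for $\gamma<\omega_1$ only countably many $\zeta$ have $\min a_\zeta<\gamma$, so $F(\gamma)=\sup\{\max a_\zeta:\min a_\zeta<\gamma\}<\omega_1$. The limit points $c$ of $C$ with $F(\gamma)<c$ for all $\gamma<c$ form a club. Each of them is in $C'$: if $\min a_\zeta<c$, then $\min a_\zeta<\gamma$ for some $\gamma<c$, and $\max a_\zeta\le F(\gamma)<c$.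

**Step 3: linked pairs and the poset.** For $\zeta<\zeta'$ call $(\zeta,\zeta')$ *linked* if $h^i_\zeta\subseteq e_\beta$ for some $i<2$ and some $\beta\in a_{\zeta'}$. Then
$$\text{if }(\zeta,\zeta')\text{ is linked, then }t_\zeta\perp t_{\zeta'}. \tag{3}$$
Indeed, let $\beta\in\mathrm{dom}\,h^j_{\zeta'}$ with $h^i_\zeta\subseteq e_\beta$. A common extension of $t_\zeta,t_{\zeta'}$ would force $h^i_\zeta,h^j_{\zeta'}\in\dot{\mathcal H}$, and $\max\mathrm{dom}\,h^i_\zeta<\min\mathrm{dom}\,h^j_{\zeta'}$, contradicting the badness forced by $r^*$.

Let $Q$ be the set of finite $q\subseteq\omega_1$ such that all pairs $\zeta<\zeta'$ from $q$ are linked, ordered by $\supseteq$. Clearly $|Q|\le\aleph_1$, and subsets of conditions are conditions.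

**Step 4: an amalgamation claim.** The next statement gives both the c.c.c. of $Q$ (with all $k_\xi$ empty) and the preservation of $(S)_{C'}$ (with all $k_\xi$ nonempty).

**Claim.** Let $Z$ be uncountable and let $q_\xi\in Q$ ($\xi\in Z$) be pairwise disjoint. Let $k_\xi$ ($\xi\in Z$) be finite functions into $\omega$ with pairwise disjoint domains $\subseteq\omega_1$, each $C'$-separated (empty $q_\xi$ and empty $k_\xi$ are allowed, but for no $\xi$ are both empty). Then there are $\xi\ne\eta$ in $Z$ with $q_\xi\cup q_\eta\in Q$ such that for every $\gamma\in\mathrm{dom}\,k_\eta$, $\mathrm{dom}\,k_\xi\subseteq\gamma$ and $k_\xi\subseteq e_\gamma$. Moreover, if $k_\xi,k_\eta\ne\emptyset$, then $\max\mathrm{dom}\,k_\xi<\min\mathrm{dom}\,k_\eta$.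

*Proof of the Claim.* The aim is to join $k_\xi$ with one of the two functions $h^0_\zeta,h^1_\zeta$ for each $\zeta\in q_\xi$, so that the result is a function with $C$-separated domain, and then to apply $(S)_C$ in the ground model.

*Choosing the copy.* Let $\xi\in Z$ and $\zeta\in q_\xi$. We show that there is $i=i_\xi(\zeta)<2$ such that no element of $\mathrm{dom}\,k_\xi$ is $\equiv_C$ to an element of $\mathrm{dom}\,h^i_\zeta$. Otherwise there are $\alpha,\alpha'\in\mathrm{dom}\,k_\xi$, $x\in\mathrm{dom}\,h^0_\zeta$ and $x'\in\mathrm{dom}\,h^1_\zeta$ with $\alpha\equiv_Cx$ and $\alpha'\equiv_Cx'$. As $x<x'$, $x\not\equiv_Cx'$ and classes are convex, the class of $x$ lies entirely below that of $x'$; so $\alpha<\alpha'$. As $\mathrm{dom}\,k_\xi$ is $C'$-separated, there is $c\in C'$ with $\alpha<c\le\alpha'$. Now $c\in C$. If $c\le x$, then $\alpha<c\le x$ would contradict $\alpha\equiv_Cx$; so $x<c$. If $x'<c$, then $x'<c\le\alpha'$ would contradict $\alpha'\equiv_Cx'$; so $x'\ge c$. Thus $x\in a_\zeta\cap c$ and $x'\in a_\zeta\setminus c$, contradicting $c\in C'$.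

*The joint function.* Put
$$h_\xi=k_\xi\cup\bigcup_{\zeta\in q_\xi}h^{i_\xi(\zeta)}_\zeta.$$
The sets $a_\zeta$ are pairwise disjoint, and $\mathrm{dom}\,k_\xi$ is disjoint from each $\mathrm{dom}\,h^{i_\xi(\zeta)}_\zeta$, because no element of one is even $\equiv_C$ to an element of the other. So $h_\xi$ is a finite function. Its domain is $C$-separated: two points in $\bigcup_\zeta a_\zeta$ are separated by Step 1; two points of $\mathrm{dom}\,k_\xi$ are separated by a point of $C'\subseteq C$; a point of $\mathrm{dom}\,k_\xi$ and a point of $\mathrm{dom}\,h^{i_\xi(\zeta)}_\zeta$ are separated by the choice of $i_\xi(\zeta)$. Finally $h_\xi\ne\emptyset$, since $k_\xi$ and $q_\xi$ are not both empty.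

*Making the domains disjoint.* Put $b_\xi=\mathrm{dom}\,k_\xi\cup\bigcup_{\zeta\in q_\xi}a_\zeta\supseteq\mathrm{dom}\,h_\xi$, a nonempty finite set. Each ordinal lies in at most two of the sets $b_\xi$ ($\xi\in Z$): in at most one via $k_\xi$, as the $k_\xi$ have disjoint domains, and in at most one via $q_\xi$, as the $a_\zeta$ are disjoint and the $q_\xi$ are disjoint. So any countable set of ordinals meets only countably many $b_\xi$. By recursion of length $\omega_1$, choosing each time an index whose set $b_\xi$ misses all those chosen before, we get an uncountable $Z_1\subseteq Z$ such that the $b_\xi$, and hence the $\mathrm{dom}\,h_\xi$, for $\xi\in Z_1$ are pairwise disjoint. Then $\{h_\xi:\xi\in Z_1\}$ is a $C$-family.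

*Applying $(S)_C$.* There is $\beta<\omega_1$ such that $Z_0=\{\xi\in Z_1:h_\xi\subseteq e_\beta\}$ is infinite. Only countably many $b_\eta$ meet $\beta$, so fix $\eta\in Z$ with $b_\eta\cap\beta=\emptyset$. Each $\gamma\in b_\eta$ satisfies $\gamma\ge\beta$, so $e_\gamma\restriction\beta$ differs from $e_\beta$ at finitely many points. As $b_\eta$ is finite and the domains $\mathrm{dom}\,h_\xi$ ($\xi\in Z_0$) are disjoint, all but finitely many $\xi\in Z_0$ satisfy $h_\xi\subseteq e_\gamma$ for all $\gamma\in b_\eta$. Take such a $\xi\ne\eta$.

*Checking the conclusion.* Let $\zeta\in q_\xi$ and $\zeta'\in q_\eta$. Then $\emptyset\ne\mathrm{dom}\,h^{i_\xi(\zeta)}_\zeta\subseteq\beta\le\min a_{\zeta'}$. So $\min a_\zeta<\min a_{\zeta'}$, which excludes $\zeta'<\zeta$; and $\zeta\ne\zeta'$ as $q_\xi\cap q_\eta=\emptyset$. Hence $\zeta<\zeta'$. Moreover $h^{i_\xi(\zeta)}_\zeta\subseteq h_\xi\subseteq e_\gamma$ for $\gamma\in a_{\zeta'}\subseteq b_\eta$, so $(\zeta,\zeta')$ is linked. Pairs inside $q_\xi$ or inside $q_\eta$ are linked anyway. So $q_\xi\cup q_\eta\in Q$. If $\gamma\in\mathrm{dom}\,k_\eta\subseteq b_\eta$,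 then $\mathrm{dom}\,k_\xi\subseteq\beta\le\gamma$ and $k_\xi\subseteq h_\xi\subseteq e_\gamma$. If both are nonempty, $\max\mathrm{dom}\,k_\xi<\beta\le\min\mathrm{dom}\,k_\eta$. This proves the Claim.

**Step 5: $Q$ is c.c.c.** Given uncountably many distinct conditions, pass to a $\Delta$-system of conditions $q_\xi$ with root $q$ and all $q_\xi\ne q$. Apply the Claim to the nonempty, pairwise disjoint conditions $q_\xi\setminus q$ and $k_\xi=\emptyset$. It gives $\xi\ne\eta$ with $(q_\xi\setminus q)\cup(q_\eta\setminus q)\in Q$. Every pair from $q_\xi\cup q_\eta$ lies in $q_\xi$, in $q_\eta$, or in $(q_\xi\setminus q)\cup(q_\eta\setminus q)$. So $q_\xi\cup q_\eta\in Q$, and $q_\xi,q_\eta$ are compatible.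

**Step 6: $\Vdash_Q(S)_{C'}$.** Otherwise, by Lemma 1 in $V^Q$, some $q^*$ forces some $\dot{\mathcal K}$ to be a bad $C'$-family. As in Step 1, members of $\dot{\mathcal K}$ can be found with domain beyond any given countable ordinal. So choose by recursion $q_\xi\le q^*$ and $k_\xi$ with pairwise disjoint domains such that $q_\xi\Vdash k_\xi\in\dot{\mathcal K}$ ($\xi<\omega_1$). Thin out to an uncountable index set such that for some $q$, $q_\xi\cap q_\eta=q$ for all $\xi\ne\eta$ (possibly all $q_\xi=q$). Apply the Claim to the $q_\xi\setminus q$ and the nonempty, $C'$-separated $k_\xi$. As in Step 5, we get $\xi\neq\eta$ with $q_\xi\cup q_\eta\in Q$. This condition extends $q^*$ and forces $k_\xi,k_\eta\in\dot{\mathcal K}$, while $\max\mathrm{dom}\,k_\xi<\min\mathrm{dom}\,k_\eta$ and $k_\xi\subseteq e_\gamma$ for $\gamma\in\mathrm{dom}\,k_\eta$. This contradicts badness.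

**Step 7: $R$ loses the c.c.c.** We have $\{\zeta\}\in Q$ for all $\zeta<\omega_1$, so by the Fact some $q\in Q$ forces $\bigcup\dot G$ to be uncountable. Replace $Q$ by $\{q'\in Q:q'\le q\}$; the properties already proved persist. Any two elements of $\bigcup G$ lie in a common condition, because $G$ is a filter. So they form a linked pair. By (3), the conditions $t_\zeta$ with $\zeta\in\bigcup G$ are pairwise incompatible in $R$, in particular distinct. So $\{t_\zeta:\zeta\in\bigcup G\}$ is an uncountable antichain of $R$. $\square$

## 7. Limit stages and almost decreasing clubs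

At successor stages the club shrinks, so at limit stages we need one club that works for all earlier ones. Since all but countably much of a family is unaffected by changing a club below a fixed countable ordinal, inclusion up to a countable set suffices. We write $W$ for the ground model of the iteration. Iterands have largest elements, and a finite support iteration of c.c.c. posets is c.c.c.

**Lemma 4.** Let $e\in W$ be coherent. Let $\langle P_\alpha,\dot Q_\alpha:\alpha<\lambda\rangle\in W$ be a finite support iteration of c.c.c. posets, $\lambda$ limit, with direct limit $P_\lambda$. Let $C_\alpha\in W$ ($\alpha<\lambda$) be clubs with $\Vdash_{P_\alpha}(S)_{C_\alpha}$, and let $C\in W$ be a club with $C\setminus C_\alpha$ countable for all $\alpha<\lambda$. Then $\Vdash_{P_\lambda}(S)_C$.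

*Proof.* $P_\lambda$ is c.c.c. If the conclusion fails, then by Lemma 1 some $p\in P_\lambda$ forces some $\dot{\mathcal H}$ to be a bad $C$-family.

**Step 1: push the supports apart.** Choose $p_\xi\le p$ and $h_\xi$ with pairwise disjoint domains such that $p_\xi\Vdash h_\xi\in\dot{\mathcal H}$ ($\xi<\omega_1$). Thin out to an uncountable $Z$ such that the supports of the $p_\xi$ ($\xi\in Z$) form an indexed $\Delta$-system. The root is a finite subset of the limit ordinal $\lambda$, so it is $\subseteq\alpha$ for some $\alpha<\lambda$. Then the sets $\mathrm{supp}(p_\xi)\setminus\alpha$ ($\xi\in Z$) are pairwise disjoint.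

**Step 2: turn the $h_\xi$ into $C_\alpha$-separated functions.** Let $\theta<\omega_1$ with $C\setminus C_\alpha\subseteq\theta$. Only countably many domains meet $\theta$, so after discarding countably many $\xi$ we may assume $\mathrm{dom}\,h_\xi\cap\theta=\emptyset$ for $\xi\in Z$. Then $\mathrm{dom}\,h_\xi$ is $C_\alpha$-separated: if $x<x'$ are in $\mathrm{dom}\,h_\xi$, there is $c\in C$ with $x<c\le x'$, and $c>x\ge\theta$ gives $c\in C_\alpha$.

**Step 3: use $(S)_{C_\alpha}$ at stage $\alpha$.** By the Fact, applied to the conditions $p_\xi\restriction\alpha$, some $p'\in P_\alpha$ forces $\dot Z=\{\xi\in Z:p_\xi\restriction\alpha\in\dot G_\alpha\}$ to be uncountable. Let $G_\alpha\ni p'$ be $P_\alpha$-generic over $W$. By $(S)_{C_\alpha}$ and Lemma 1 in $W[G_\alpha]$, the $C_\alpha$-family $\{h_\xi:\xi\in\dot Z\}$ is not bad. So there are $\xi,\eta\in\dot Z$ with $\max\mathrm{dom}\,h_\xi<\min\mathrm{dom}\,h_\eta$ and $h_\xi\subseteq e_\beta$ for some $\beta\in\mathrm{dom}\,h_\eta$. In particular $\xi\ne\eta$.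

**Step 4: amalgamate.** Let $p''\in G_\alpha$ extend $p_\xi\restriction\alpha$ and $p_\eta\restriction\alpha$. Define $s$ by $s\restriction\alpha=p''$; for $\nu\in[\alpha,\lambda)$ let $s(\nu)=p_\xi(\nu)$ if $\nu\in\mathrm{supp}(p_\xi)$, $s(\nu)=p_\eta(\nu)$ if $\nu\in\mathrm{supp}(p_\eta)$, and let $s(\nu)$ be trivial otherwise. By Step 1 the first two cases exclude each other. By induction on $\nu\in[\alpha,\lambda]$, $s\restriction\nu$ is a condition of $P_\nu$ extending $p_\xi\restriction\nu$ and $p_\eta\restriction\nu$: if this holds at $\nu$, then $s\restriction\nu$ forces $s(\nu)$ to be an element of $\dot Q_\nu$ below $p_\xi(\nu)$ and $p_\eta(\nu)$, since at least one of the two is trivial and $s(\nu)$ is the other; limit steps are clear, as the support of $s$ is finite. So $s\le p_\xi,p_\eta$, and $s$ forces $h_\xi,h_\eta\in\dot{\mathcal H}$. With Step 3 this contradicts badness, which is forced by $p\ge s$. $\square$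

## 8. The iteration: proof of Theorem 2

Let $V\models\mathrm{CH}+2^{\aleph_1}=\aleph_2$ and $W=V[g]$ with $g$ Cohen over $V$. Cohen forcing is countable, so counting nice names shows that CH and $2^{\aleph_1}=\aleph_2$ hold in $W$. Let $e\in W$ be as in Lemma 2 and $C_0=\omega_1$. In $W$ we build a finite support iteration $\langle P_\alpha,\dot Q_\alpha:\alpha<\omega_2\rangle$ of c.c.c. posets of size $\le\aleph_1$ and clubs $C_\alpha\in W$ ($\alpha<\omega_2$) with
$$\Vdash_{P_\alpha}(S)_{C_\alpha}. \tag{4}$$
All iterands are taken, up to isomorphism, with underlying set $\subseteq\omega_1$ and with a largest element. For $\alpha=0$, (4) is Lemma 2.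

**Step 1: bookkeeping.** This step arranges that every relevant poset is considered. For $\alpha<\omega_2$ the conditions in $P_\alpha$ all of whose nontrivial coordinates are canonical names of ordinals $<\omega_1$ are dense. This is shown by induction on $\alpha$: at a successor, extend $p\restriction\alpha$ to decide $p(\alpha)$ and then into the dense set of $P_\alpha$; at a limit, use that supports are finite. There are at most $\aleph_1$ such conditions. As $P_\alpha$ is c.c.c. and CH, $2^{\aleph_1}=\aleph_2$ hold in $W$, there are at most $(\aleph_1^{\aleph_0})^{\aleph_1}=\aleph_2$ nice names over this dense set for subsets of $\omega_1\times\omega_1$ (one countable antichain for each of $\aleph_1$ pairs). List them as $\langle\dot R_{\alpha,\gamma}:\gamma<\omega_2\rangle$ when $P_\alpha$ has been constructed. Fix a bijection $\pi:\omega_2\to\omega_2\times\omega_2$ such that $\pi(\alpha)=(\beta,\gamma)$ implies $\beta\le\alpha$. At stage $\alpha$ we consider $\dot R=\dot R_{\pi(\alpha)}$ as a $P_\alpha$-name. A relation $\subseteq\omega_1\times\omega_1$ is read as a candidate for a poset on its field.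

**Step 2: successors.** Here we either use or destroy $R$. Work in $W[G_\alpha]$, where $(S)_{C_\alpha}$ holds.

* If $R$ is not a c.c.c. poset with largest element, let $Q_\alpha$ be trivial and $C'=C_\alpha$.
* If $R$ is such a poset and $\Vdash_R(S)_{C_\alpha}$, let $Q_\alpha=R$ and $C'=C_\alpha$.
* Otherwise let $Q_\alpha$ and $C'\subseteq C_\alpha$ be given by Lemma 3.

In all cases $Q_\alpha$ is c.c.c., $|Q_\alpha|\le\aleph_1$ and $\Vdash_{Q_\alpha}(S)_{C'}$. (In the third case $Q_\alpha$ has a largest element, the condition $q$ of Step 7 of Lemma 3.) The club $C'$ lives in $W[G_\alpha]$, but we want one in $W$. Let $\dot C'$ be a $P_\alpha$-name for $C'$. As $P_\alpha$ is c.c.c., $\min(\dot C'\setminus(\xi+1))$ has only countably many possible values for each $\xi<\omega_1$; let $f(\xi)<\omega_1$ be their supremum. Let $C_{\alpha+1}$ be the set of limit $c<\omega_1$ with $f(\xi)<c$ for all $\xi<c$. This is a club in $W$. If $c\in C_{\alpha+1}$, then for each $\xi<c$ there is a point of $C'$ in $(\xi,f(\xi)]\subseteq c$. So $c$ is a limit of points of $C'$, and $c\in C'$. Hence $\Vdash_{P_\alpha}C_{\alpha+1}\subseteq\dot C'$,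 and since $(S)_{C'}$ implies $(S)_{C_{\alpha+1}}$, we get $\Vdash_{P_{\alpha+1}}(S)_{C_{\alpha+1}}$.

**Step 3: limits $\lambda<\omega_2$.** Here we need one club almost contained in all earlier ones. In $W$ enumerate $\{C_\alpha:\alpha<\lambda\}$ as $\{D_\nu:\nu<\omega_1\}$, with repetitions allowed, and let
$$C_\lambda=\{c<\omega_1:\forall\nu<c\ (c\in D_\nu)\},$$
the diagonal intersection, which is a club. If $c\in C_\lambda\setminus D_\nu$, then not $\nu<c$. So $C_\lambda\setminus D_\nu\subseteq\nu+1$ is countable for each $\nu$, and Lemma 4 gives $\Vdash_{P_\lambda}(S)_{C_\lambda}$. This completes the construction.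

**Step 4: small sets appear early.** $P_{\omega_2}$ is c.c.c. Let $G=G_{\omega_2}$ be generic. A subset of $\omega_1$ or of $\omega_1\times\omega_1$ in $W[G]$, or a sequence of $\aleph_1$ such sets (coded as one subset of a set of size $\aleph_1$), has a nice name that uses at most $\aleph_1$ conditions. Their supports are finite and $\mathrm{cf}(\omega_2)>\omega_1$, so all supports are contained in some $\alpha<\omega_2$. So every such object lies in $W[G_\alpha]$ for some $\alpha<\omega_2$.

**Step 5: $\mathbf{MA}_{\aleph_1}$ reduces to posets on subsets of $\omega_1$.** We claim that in $W[G]$ it suffices to consider c.c.c. posets $R$ with underlying set $\subseteq\omega_1$ and with a largest element. Let $\mathcal P$ be c.c.c. (add a largest element if necessary) and let $D_\nu$ ($\nu<\omega_1$) be dense sets. By closing off, choose $\mathcal P'\subseteq\mathcal P$ of size $\le\aleph_1$ that contains the largest element and is such that compatible members of $\mathcal P'$ have a common extension in $\mathcal P'$, and every member of $\mathcal P'$ has an extension in $\mathcal P'\cap D_\nu$ for each $\nu$. By the first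 closure property an antichain of $\mathcal P'$ is an antichain of $\mathcal P$, so $\mathcal P'$ is c.c.c. By the second, the sets $D_\nu\cap\mathcal P'$ are dense in $\mathcal P'$. A filter on $\mathcal P'$ meeting them generates a filter on $\mathcal P$ meeting all $D_\nu$. (If a largest element was added, removing it from this filter leaves a filter on the original poset.) Finally, $\mathcal P'$ is isomorphic to a poset with underlying set $\subseteq\omega_1$.

**Step 6: $\mathbf{MA}_{\aleph_1}$ holds in $W[G]$.** Let $R$ be as in Step 5, c.c.c. in $W[G]$, with $\aleph_1$ dense subsets. By Step 4 all these lie in some $W[G_\beta]$, $\beta<\omega_2$. Let $R$ be named by $\dot R_{\beta,\gamma}$ and let $\alpha=\pi^{-1}(\beta,\gamma)\ge\beta$. At stage $\alpha$ the poset considered is $R$. It is c.c.c. in $W[G_\alpha]$, since an uncountable antichain there would remain one in $W[G]$. So the first case of Step 2 did not occur. If $Q_\alpha$ came from Lemma 3, $R$ would have an uncountable antichain in $W[G_{\alpha+1}]\subseteq W[G]$, a contradiction. So $Q_\alpha=R$, and the $W[G_\alpha]$-generic filter on $R$ added at stage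 $\alpha$ meets the given dense sets.

**Step 7: the continuum.** By the argument of Step 1, the conditions of $P_{\omega_2}$ whose nontrivial coordinates are canonical names of ordinals form a dense subset of size at most $\aleph_2$. In $W$ we have $\aleph_2^{\aleph_0}=(2^{\aleph_1})^{\aleph_0}=\aleph_2$. So there are at most $\aleph_2$ nice names for subsets of $\omega$, and $2^{\aleph_0}\le\aleph_2$ in $W[G]$. Equality holds because $\mathbf{MA}_{\aleph_1}$ implies $2^{\aleph_0}>\aleph_1$: given $\aleph_1$ elements of $\omega^\omega$, a filter on Cohen forcing meeting the corresponding dense sets yields an element different from all of them.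

**Step 8: (A) holds in $W[G]$.** The sequence $e$ is still coherent in $W[G]$. Let $Y\subseteq\omega_1$ be uncountable in $W[G]$ and $d\in\omega$. By Step 4, $Y\in W[G_\alpha]$ for some $\alpha<\omega_2$, and $Y$ is uncountable there. In $W[G_\alpha]$ the principle $(S)_{C_\alpha}$ holds by (4), and it implies (A). So there is $\beta<\omega_1$ with $\{\xi\in Y\cap\beta:e_\beta(\xi)=d\}$ infinite. This remains true in $W[G]$. No principle $(S)_C$ is claimed at stage $\omega_2$ itself; (A) needs only the stage at which $Y$ appears.

Finally, $W[G]$ is obtained from $V$ by a two-step iteration of c.c.c. posets (Cohen forcing, then $P_{\omega_2}$), hence by a c.c.c. poset. This proves Theorem 2. $\square$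

In $W[G]$ the axiom $\mathbf{MA}_{\aleph_1}$ holds, and Theorem 1 applied in $W[G]$ gives $\omega_1\not\to(\omega_1,\omega^2+2)^2$. Hence $\mathbf{MA}_{\aleph_1}$ is consistent, relative to ZFC, with the failure of $\omega_1\to(\omega_1,\omega^2+2)^2$, and so it does not imply this relation. $\blacksquare$
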